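# Uniqueness of $\mu^\lambda$-cscK metrics for $\lambda\le 0$

We study an equation on a compact Kähler manifold whose unknowns are a Kähler metric in a fixed class together with a holomorphic vector field, the "phase". A real number $\lambda$ enters as a parameter. If two metrics in the same class solve the equation, possibly with different vector fields, must an automorphism carry one to the other? On the sphere this is a problem in one real variable that can be solved completely by hand. We do that first, and then see what has to be replaced on a general manifold.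

## 1. A scalar curvature equation that contains a vector field

Throughout, $X$ is a connected compact Kähler manifold of complex dimension $n$, $L$ is a Kähler class, $\mathcal H(X,L)$ is the space of Kähler metrics $\omega$ with $[\omega]=L$, and $\mathrm{Aut}(X,L)$ is the group of biholomorphisms $g$ of $X$ with $g^*L=L$. We fix $\lambda\in\mathbb R$, write $i=\sqrt{-1}$, and never use $i$ as an index.

In local coordinates $\omega=i\,g_{j\bar k}dz^j\wedge d\bar z^k$, and
$$\mathrm{Ric}(\omega)=-i\partial\bar\partial\log\det(g_{j\bar k})=iR_{j\bar k}dz^j\wedge d\bar z^k,\qquad s(\omega)=g^{j\bar k}R_{j\bar k},\qquad \bar\square f=-g^{j\bar k}\partial_j\partial_{\bar k}f .$$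
Further $|\partial f|^2=g^{j\bar k}\partial_jf\,\partial_{\bar k}f$ for real $f$, and $\partial^\sharp f=g^{j\bar k}\partial_{\bar k}f\,\partial_j$. The operator $\bar\square$ is real and nonnegative. Integration by parts reads
$$\int f\,\bar\square h\,\omega^n=\int g^{j\bar k}\partial_{\bar k}f\,\partial_jh\,\omega^n=\int g^{j\bar k}\partial_jf\,\partial_{\bar k}h\,\omega^n. \tag{1.1}$$

**Definition 1.** A *Killing potential* for $\omega$ is a smooth real function $\theta$ such that $\xi=\partial^\sharp\theta$ is holomorphic. Equivalently $\iota_\xi\omega=i\bar\partial\theta$ with $\xi$ holomorphic; then $\mathrm{Im}\,\xi$ is a Killing field. We write $\theta=\theta_\xi$ and call it the Hamiltonian of $\xi$. It is determined up to an additive constant.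

**Example 1.** On $\mathbb P^1$ take $\omega=2i\,dz\wedge d\bar z/(1+|z|^2)^2$, the round metric of area $4\pi$, and the height $y=(|z|^2-1)/(|z|^2+1)$. Then $\partial_{\bar z}y=2z/(1+|z|^2)^2$ and $g=2/(1+|z|^2)^2$, so $\partial^\sharp y=z\partial_z$, which is holomorphic. Also $|\partial y|^2=2|z|^2/(1+|z|^2)^2=\frac12(1-y^2)$, and $s=1$.

**Definition 2.** The *$\mu$-scalar curvature* of $\omega$ with respect to $\xi$ is
$$s_\xi(\omega)=\big(s(\omega)+\bar\square\theta_\xi\big)+\big(\bar\square\theta_\xi-|\partial\theta_\xi|^2\big).$$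
The metric $\omega$ is *$\mu^\lambda$-cscK with respect to $\xi$* if $s_\xi(\omega)-\lambda\theta_\xi$ is constant; this does not depend on the additive constant in $\theta_\xi$. It is *$\mu^\lambda$-cscK* if this holds for some such $\xi$; the case $\xi=0$ is allowed.

**Example 2.** On the round sphere of Example 1 one has $\bar\square y=y$ (checked in Section 2). With $\theta=xy$, $x\in\mathbb R$,
$$s_\xi-\lambda\theta=1+(2-\lambda)xy-\tfrac{x^2}2(1-y^2),$$
which is constant only if $x=0$. So among the fields $xz\partial_z$ the round metric is $\mu^\lambda$-cscK only for $\xi=0$, where the equation says that $s$ is constant.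

The conjecture called uniqueness of phase, in "A sketch of the future of $\mu$-cscK metrics and $\mu$ K-stability", asserts that for $\lambda\le0$ the $\mu^\lambda$-cscK metrics in $L$ are unique modulo $\mathrm{Aut}(X,L)$: if $\omega,\omega'\in\mathcal H(X,L)$ are both $\mu^\lambda$-cscK, possibly with different vector fields, then $\omega'=g^*\omega$ for some $g\in\mathrm{Aut}(X,L)$. We shall prove it.

## 2. The sphere: one profile function and one real number

**Theorem B.** On $X=\mathbb P^1$ with $\int_XL=4\pi k$, $k>0$, uniqueness of $\mu^\lambda$-cscK metrics modulo $\mathrm{Aut}(X,L)$ holds if and only if $k\lambda\le2$. Hence for every $\lambda>0$ uniqueness fails for some $(X,L)$, and $\{\lambda\le0\}$ is exactly the set of $\lambda$ for which it holds for all $(X,L)$.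

The first sentence is proved in this section. The second follows from it together with the general theorem for $\lambda\le 0$.

**Step 1: normalize the area.** If $\omega$ is $\mu^\Lambda$-cscK with respect to $\xi$, with potential $\theta$, then for $k\omega$ the function $\theta$ is a potential of $\xi/k$, while $s$, $\bar\square$ and $|\partial\theta|^2$ are all divided by $k$. So $k\omega$ is $\mu^{\Lambda/k}$-cscK with respect to $\xi/k$. We may therefore take area $4\pi$ and $\Lambda=k\lambda$, and must show that uniqueness holds iff $\Lambda\le2$.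

**Step 2: describe circle-invariant metrics by a profile.** Let $\omega$ have area $4\pi$ and be invariant under an effective holomorphic circle action with $2\pi$-periodic generator $K$. Write $K=-2\,\mathrm{Im}\,\xi_1=i(\xi_1-\bar\xi_1)$ with $\xi_1$ holomorphic, and let $\iota_K\omega=-dy$. The $(0,1)$-part of this identity says $\iota_{\xi_1}\omega=i\bar\partial y$, so $\xi_1=\partial^\sharp y$. The action has two fixed points, since it is conjugate to rotation of $z$. Off them take the flow parameter $t$ of $K$, starting from one gradient line of $y$. The flow is isometric, so the curves $t=\mathrm{const}$ are gradient lines, and they are orthogonal to $K=\partial_t$. Since $\nabla y=-JK$, we have $|\nabla y|^2=|K|^2=:2\phi(y)$, so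
$$\omega=dy\wedge dt,\qquad \text{metric}=\frac{dy^2}{2\phi}+2\phi\,dt^2,\qquad \phi=\tfrac12|\nabla y|^2=|\partial y|^2_\omega .$$
The area is $2\pi(\max y-\min y)$, so we may normalize $y\in[-1,1]$. Near the pole $y=-1$ let $r$ be the distance to the pole. Invariant smooth functions are smooth functions of $r^2$, and $K$ rotates with unit angular speed, so $|K|^2=r^2+O(r^4)$ and $dy/dr=|K|$. Hence $y+1=\frac12r^2+O(r^4)$ is a smooth function of $r^2$ with nonzero derivative, and $\phi$ is smooth in $y$ with $\phi'(-1)=1$. The other pole is the same. Thus $\phi$ is smooth on $[-1,1]$ and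
$$\phi>0\ \text{on }(-1,1),\qquad \phi(\pm1)=0,\qquad \phi'(\pm1)=\mp1 . \tag{2.1}$$
Conversely, let $\phi$ satisfy (2.1) and put $u=y+1$, $r=\int_0^u du/\sqrt{2\phi}$, $R=\sqrt{2\phi}$. Then $r^2=2u(1+O(u))$ is smooth in $u$, so $u$ is a smooth function of $r^2$, and $R^2=r^2+r^4\cdot(\text{smooth in }r^2)$. So the metric
$$dr^2+R^2dt^2=(dr^2+r^2dt^2)+\frac{R^2-r^2}{r^4}(r^2dt)^2$$
extends smoothly over the pole, and similarly at the other end. We get a metric on $S^2$, hence on $\mathbb P^1$, because the complex structure of the sphere is unique.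

**Step 3: write the equation.** Our $s$ is the Gauss curvature, $\bar\square$ is $-\frac12$ times the Laplace–Beltrami operator, and the area density in $(y,t)$ is $1$; so $\bar\square F(y)=-(\phi F')'$. With $R=\sqrt{2\phi}$ and $d/dr=\sqrt{2\phi}\,d/dy$ one gets $R_r=\phi'$, $R_{rr}=\sqrt{2\phi}\,\phi''$, so $s=-R_{rr}/R=-\phi''$. (For $\phi=\frac12(1-y^2)$ this gives $s=1$ and $\bar\square y=y$, as used in Example 2.) For $\theta=xy$,
$$s_\xi=-\phi''-2x\phi'-x^2\phi=-e^{-xy}(e^{xy}\phi)'' .$$
Put $H=e^{xy}\phi$. Then $\omega$ is $\mu^\Lambda$-cscK with potential $xy$ iff, for some constant $c$,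
$$H''=-(\Lambda xy+c)e^{xy},\qquad H(\pm1)=0,\qquad H'(\pm1)=\mp e^{\pm x}. \tag{2.2}$$

**Step 4: reduce to one equation for $x$.** Integrating $H''$ and $yH''$ over $[-1,1]$, (2.2) implies
$$\int_{-1}^1(\Lambda xy+c)e^{xy}dy=2\cosh x,\qquad \int_{-1}^1y(\Lambda xy+c)e^{xy}dy=2\sinh x. \tag{2.3}$$
Conversely, given (2.3), solve the differential equation from $y=-1$ with $H(-1)=0$, $H'(-1)=e^{-x}$. The first identity gives $H'(1)=-e^x$. Then $\int yH''=[yH']-[H]$ and the second identity give $H(1)=0$. With $I_0(x)=\int_{-1}^1e^{xy}dy=2\sinh x/x$, (2.3) reads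
$$\Lambda xI_0'+cI_0=2\cosh x,\qquad \Lambda xI_0''+cI_0'=2\sinh x .$$
The first equation determines $c$. Multiply the second by $I_0$, the first by $I_0'$, subtract and divide by $I_0^2$. Using $2\sinh x=xI_0$, $2\cosh x=xI_0\coth x$, $I_0'/I_0=\coth x-\frac1x$ and $(\log I_0)''=\frac1{x^2}-\frac1{\sinh^2x}$, we obtain for $x\ne0$ the condition
$$\Phi(x):=\Lambda\Big(\frac1x-\frac x{\sinh^2x}\Big)-\Big(\coth x-\frac x{\sinh^2x}\Big)=0 . \tag{2.4}$$
Indeed the right side of the eliminated equation is $x-x\coth x(\coth x-\frac1x)=\coth x-\frac{x}{\sinh^2x}$. The function $\Phi$ is odd.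

**Step 5: positivity is automatic.** We check that a solution $H$ of (2.2) is positive on $(-1,1)$, so that $\phi=e^{-xy}H$ satisfies (2.1); its boundary values are immediate. The function $H''$ changes sign at most once. If it does not change sign, $H$ is concave, because $H'(-1)>0>H'(1)$, and then $H(\pm1)=0$, $H'(-1)>0$ give $H>0$. If $H$ is concave on $[-1,y_0]$ and convex on $[y_0,1]$, then $H\ge H'(1)(y-1)>0$ on $[y_0,1)$; concavity with $H(-1)=0<H(y_0)$ gives $H>0$ on $(-1,y_0]$. If $H$ is convex first, use the tangent line at $-1$ in the same way.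

**Step 6: uniqueness for $\Lambda\le2$.** Let $\omega$ be $\mu^\Lambda$-cscK with respect to $\xi\neq0$. The closure of the flow of $\mathrm{Im}\,\xi$ is a nontrivial compact torus in $PSL_2(\mathbb C)$, hence a circle. So in the notation of Step 2 $\theta_\xi=xy+\mathrm{const}$ with $x\ne0$ and $\Phi(x)=0$; by oddness we may take $x>0$. Put $a=\frac1x-\frac x{\sinh^2x}$ and $b=\coth x-\frac x{\sinh^2x}$, so $\Phi=\Lambda a-b$. Since $\sinh x>x$, $a>0$; since $\sinh x\cosh x>x$, $b>0$. If $\Lambda\le0$ we are done at once: $\Phi(x)<0$. For $\Lambda\le 2$ we need $b>2a$. Multiplying by $x\sinh^2x$, this says $x\sinh x\cosh x+x^2-2\sinh^2x>0$. With $w=2x$ the left side is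
$$\tfrac w4\sinh w+\tfrac{w^2}4-(\cosh w-1)=\sum_{j\ge3}\Big(\frac j2-1\Big)\frac{w^{2j}}{(2j)!}>0,$$
because $\frac w4\sinh w=\sum_{j\ge1}\frac j2\frac{w^{2j}}{(2j)!}$, and the terms $j=1,2$ cancel. So $\Phi(x)\le2a-b<0$, a contradiction. Hence $\xi=0$, $\omega$ has constant curvature, and such metrics of given area on $\mathbb P^1$ form one $PSL_2(\mathbb C)$-orbit.

**Step 7: non-uniqueness for $\Lambda>2$.** As $x\to0^+$, $a\sim\frac x3$ and $b\sim\frac{2x}3$, so $\Phi(x)\sim\frac{(\Lambda-2)x}3>0$. As $x\to\infty$, $\Phi\to-1$. So $\Phi(x)=0$ for some $x>0$, and Steps 4 and 5 give a $\mu^\Lambda$-cscK metric $\omega_x$ with $\xi\ne0$. The round metric is $\mu^\Lambda$-cscK with $\xi=0$. If $\omega_x$ were a pullback of it, then $-\phi''=1$ and (2.1) would give $\phi=\frac12(1-y^2)$, and Example 2 shows that $s_\xi-\Lambda xy$ is not constant for $x\ne0$. So the two metrics are not related by an automorphism.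

This proves the first sentence of Theorem B. Given $\lambda>0$, any $k>2/\lambda$ gives a class on $\mathbb P^1$ where uniqueness fails.

## 3. Three things that the sphere gave for free

The case $\lambda\le0$ on the sphere took one line at the end, but it used three special facts.

1. Every solution was invariant under a circle, and any two circles in $PSL_2(\mathbb C)$ are conjugate. In general the tori preserving two solutions may be small and unrelated.
2. The phase was one number $x$, ruled out by an explicit $\Phi$. In general it lies in the Lie algebra of a torus of any dimension, and there is no formula.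
3. For a given phase the metric solved an ordinary differential equation with given boundary values. In general it solves a fourth-order nonlinear partial differential equation.

To state the general result we need a group. Let $\mathfrak h$ be the space of holomorphic $(1,0)$-fields of the form $\partial^\sharp_\omega u$, $u\in C^\infty(X,\mathbb C)$. If $Y$ is holomorphic with $\iota_Y\omega=i\bar\partial u$ and $\omega'=\omega+i\partial\bar\partial\varphi$, then $\iota_Y(i\partial\bar\partial\varphi)=i\,Y^j\varphi_{j\bar k}d\bar z^k=i\bar\partial(Y\varphi)$, so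
$$\iota_Y\omega'=i\bar\partial(u+Y\varphi). \tag{3.1}$$
Hence $\mathfrak h$ does not depend on $\omega\in\mathcal H(X,L)$.

For holomorphic $Y$ the form $\iota_Y\omega$ is $\bar\partial$-closed, since $\partial_{\bar l}(g_{j\bar k}Y^j)=Y^j\partial_{\bar l}g_{j\bar k}$ is symmetric in $k,l$. By Hodge theory it is $\bar\partial$-exact iff it is $L^2$-orthogonal to all $\bar\alpha$, $\alpha$ a holomorphic $1$-form. The pointwise inner product with $\bar\alpha$ is $i\,\alpha(Y)$, and $\alpha(Y)$ is constant. So $Y\in\mathfrak h$ iff all the constants $\alpha(Y)$ vanish. Therefore $\{2\,\mathrm{Re}\,Y:Y\in\mathfrak h\}$ is the Lie algebra of the kernel of the Jacobi homomorphism $\mathrm{Aut}^0(X)\to\mathrm{Alb}(X)$, whose differential is $Y\mapsto(\alpha\mapsto\alpha(Y))$.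

**Definition 3.** $G$ is the identity component of the kernel of the Jacobi homomorphism. It is a closed connected complex Lie subgroup of $\mathrm{Aut}^0(X)$. Being connected, it acts trivially on $H^2(X,\mathbb R)$, so $G\subset\mathrm{Aut}(X,L)$.

**Example 3.** For an elliptic curve $E$, translations are seen by the Albanese map and $G$ is trivial. For $\mathbb P^1$, $G=PSL_2(\mathbb C)$. For $E\times\mathbb P^1$, $\mathrm{Aut}^0=E\times PSL_2(\mathbb C)$, $\mathrm{Alb}=E$, and $G=\{0\}\times PSL_2(\mathbb C)$.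

**Theorem A.** (1) Let $\lambda\le0$. If $\omega,\omega'\in\mathcal H(X,L)$ are $\mu^\lambda$-cscK with respect to $\xi,\xi'$, there is $g\in G$ with $\omega'=g^*\omega$ and $\xi'=(g^{-1})_*\xi$. In particular the conjecture holds.

(2) Let $\lambda\le0$ and let $\omega$ be $\mu^\lambda$-cscK with respect to $\xi$, invariant under a torus $T\subset G$ with $\mathrm{Im}\,\xi\in\mathfrak t$. Then $\xi$ is the unique global minimizer of the function $W^\lambda$ of Section 6 on $\{\zeta\in\mathfrak h:\mathrm{Im}\,\zeta\in\mathfrak t\}$.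

(3) For every $\lambda\in\mathbb R$ and fixed $\xi$: two $\mu^\lambda$-cscK metrics in $L$ with respect to the same $\xi$, both invariant under a common maximal torus $T$ of $G$ with $\mathrm{Im}\,\xi\in\mathfrak t$, differ by an element of $\exp(J\mathfrak t)$.

The three items above are handled in turn: Section 5 makes the tori agree, Sections 6 and 7 make the phases agree, Sections 8 to 11 make the metrics agree. We use from the literature:

* standard Lie theory, including the Cartan–Iwasawa–Malcev theorem: in a connected Lie group every compact subgroup lies in a maximal compact subgroup, and maximal compact subgroups are connected and conjugate;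
* Bedford–Taylor theory: Monge–Ampère operators and mixed products are continuous under uniform convergence of bounded $\omega$-psh functions, and the comparison principle holds;
* Chen's theorem on geodesics (X.X. Chen, *J. Differential Geom.* 56 (2000), with complements by Błocki), stated in Section 9;
* the Berman–Berndtsson convexity theorem (*J. Amer. Math. Soc.* 30 (2017)), stated in Section 9.

## 4. Hamiltonians of a torus

For $Y=\partial^\sharp u\in\mathfrak h$,
$$\mathcal L_{2\mathrm{Re}\,Y}\,\omega=d(i\bar\partial u-i\partial\bar u)=i\partial\bar\partial(u+\bar u). \tag{4.1}$$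
So $2\,\mathrm{Re}\,Y$ is Killing iff $\mathrm{Re}\,u$ is constant. If $u=\sqrt{-1}\,b$ with $b$ real, then $2\,\mathrm{Re}\,Y=-2\,\mathrm{Im}\,\partial^\sharp b$. Hence the Killing fields in $\mathrm{Lie}(G)$ are exactly the $\mathrm{Im}\,\partial^\sharp r$, $r$ a real Killing potential. Note also $J\,\mathrm{Im}\,\zeta=\mathrm{Re}\,\zeta$ and $(\mathrm{Re}\,\partial^\sharp r)\,r=|\partial r|^2$.

Let $T\subset G$ be a compact torus, put $\mathfrak t_J=\{\zeta\in\mathfrak h:\mathrm{Im}\,\zeta\in\mathfrak t\}$, and let $\omega$ be $T$-invariant. A $(1,0)$-field is determined by its imaginary part, so $\zeta\mapsto\mathrm{Im}\,\zeta$ is an isomorphism $\mathfrak t_J\to\mathfrak t$ of real vector spaces. Since elements of $\mathfrak t$ are Killing, each $\zeta\in\mathfrak t_J$ has a *real* potential $\theta_\zeta$. It is $T$-invariant: for $K\in\mathfrak t$, $\partial^\sharp(K\theta_\zeta)=[K,\zeta]=0$, so $K\theta_\zeta$ is constant, and its integral is zero. If $\varphi$ is real and $T$-invariant, $\zeta\varphi=(\mathrm{Re}\,\zeta)\varphi$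 is real.

Let $\mathcal H^T$ be the convex set of smooth real $T$-invariant $\varphi$ with $\omega_\varphi=\omega+i\partial\bar\partial\varphi>0$. By the $\partial\bar\partial$-lemma and averaging, any two $T$-invariant metrics in $L$ differ by $i\partial\bar\partial\varphi$ with $\varphi$ real and $T$-invariant. In view of (3.1), *when $\omega$ is replaced by $\omega_\varphi$ we always use the potential $\theta_\zeta+\zeta\varphi$.*

**Lemma 1.** Let $\zeta_1,\dots,\zeta_r\in\mathfrak t_J$ have potentials $m=(m_a)$, let $m^\varphi_a=m_a+\zeta_a\varphi$, and let $\chi$ be smooth. Then $\int_X\chi(m^\varphi)\,\omega_\varphi^n$ does not depend on $\varphi\in\mathcal H^T$. Consequently the image of $m^\varphi$ does not depend on $\varphi$.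

*Proof.* The derivative of $\omega_\varphi^n$ in direction $h$ is $-\bar\square h\,\omega_\varphi^n$. So the derivative of the integral is $\int(\sum_a\chi_a\,\zeta_ah-\chi\bar\square h)\omega_\varphi^n$. By (1.1), $\int\chi\bar\square h=\int\sum_a\chi_a\,g^{j\bar k}\partial_{\bar k}m_a\,\partial_jh=\int\sum_a\chi_a\zeta_ah$, so it vanishes. The set $\mathcal H^T$ is convex, so the integral is constant. The image of $m^\varphi$ is the support of the push-forward of $\omega_\varphi^n$. $\square$

On the sphere this is the fact that $y$ pushes $\omega=dy\wedge dt$ forward to $2\pi\,dy$ on $[-1,1]$, whatever $\phi$ is.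

## 5. The weighted Lichnerowicz operator and a common maximal torus

The aim of this section, valid for all $\lambda\in\mathbb R$, is to move two solutions so that both are invariant under one maximal torus of $G$ containing both phases. For this we must know that the symmetry group of a solution is large, and the tool is a fourth-order operator.

Let $\theta=\theta_\xi$ be a Killing potential of $\omega$. Let $Du=\bar\partial\partial^\sharp u$, that is, the tensor $u_{\bar l\bar k}=\nabla_{\bar l}\nabla_{\bar k}u$. With $\nabla^{\bar k}=g^{m\bar k}\nabla_m$ put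
$$Pu=e^{-\theta}\nabla^{\bar l}\nabla^{\bar k}(e^\theta u_{\bar l\bar k}),\qquad \int(Pu)\,\bar w\,e^\theta\omega^n=\int\langle Du,Dw\rangle e^\theta\omega^n ,$$
the second formula by two integrations by parts. So $P$ is elliptic, self-adjoint for $e^\theta\omega^n$, and $\ker P=\ker D=\{u:\partial^\sharp u\ \text{holomorphic}\}$. Let
$$\Delta_\theta u=e^{-\theta}\nabla^{\bar k}(e^\theta u_{\bar k})=-\bar\square u+\bar\xi u,\quad \rho_{m\bar l}=R_{m\bar l}-\theta_{m\bar l},\quad \theta^{\bar l}=g^{m\bar l}\theta_m,\quad \langle\rho,\partial\bar\partial u\rangle=g^{l\bar q}g^{p\bar k}\rho_{p\bar q}u_{l\bar k}.$$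

**Step 1: compute $P$.** We show
$$Pu=\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\,\partial_ms_\xi\,\partial_{\bar k}u. \tag{5.1}$$
First, $\nabla_m\nabla_{\bar l}u_{\bar k}-\nabla_{\bar l}\nabla_mu_{\bar k}=-\partial_m\big(g^{p\bar q}\partial_{\bar l}g_{p\bar k}\big)u_{\bar q}$. Contract with $g^{m\bar k}$ in normal coordinates and use $\partial_mg_{p\bar k}=\partial_pg_{m\bar k}$: the right side becomes $-g^{p\bar q}g^{m\bar k}\partial_p\partial_{\bar l}g_{m\bar k}\,u_{\bar q}=g^{p\bar q}R_{p\bar l}u_{\bar q}$. So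
$$\nabla^{\bar k}\nabla_{\bar l}u_{\bar k}=\nabla_{\bar l}\nabla^{\bar k}u_{\bar k}+g^{m\bar k}R_{m\bar l}u_{\bar k}.$$
Since $\nabla_{\bar l}\theta^{\bar k}=g^{m\bar k}\theta_{m\bar l}$, also $\theta^{\bar k}u_{\bar l\bar k}=\nabla_{\bar l}(\theta^{\bar k}u_{\bar k})-g^{m\bar k}\theta_{m\bar l}u_{\bar k}$. Adding,
$$e^{-\theta}\nabla^{\bar k}(e^\theta u_{\bar l\bar k})=\nabla_{\bar l}(\Delta_\theta u)+g^{m\bar k}\rho_{m\bar l}u_{\bar k}.$$
Apply $e^{-\theta}\nabla^{\bar l}(e^\theta\,\cdot\,)$. The form $\rho$ is closed with trace $s+\bar\square\theta$, so $\nabla^{\bar l}\rho_{m\bar l}=\partial_m(s+\bar\square\theta)$, and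
$$Pu=\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\big[\partial_m(s+\bar\square\theta)+\rho_{m\bar l}\theta^{\bar l}\big]u_{\bar k}.$$
It remains to compute $\rho_{m\bar l}\theta^{\bar l}$. For any holomorphic $\zeta=\partial^\sharp\theta_\zeta$, put $b=\bar\square\theta_\zeta=-\nabla_j\zeta^j=-\partial_j\zeta^j-\zeta\log\det g$. Since $\partial_j\zeta^j$ is holomorphic,
$$\iota_\zeta\omega=i\bar\partial\theta_\zeta,\qquad \iota_\zeta\mathrm{Ric}(\omega)=-i\bar\partial(\zeta\log\det g)=i\bar\partial b. \tag{5.2}$$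
Hence $R_{m\bar l}\xi^m=\partial_{\bar l}\bar\square\theta$. Also $\theta_{m\bar l}\xi^m=\partial_{\bar l}(\xi\theta)=\partial_{\bar l}|\partial\theta|^2$. Conjugating the difference, $\rho_{m\bar l}\theta^{\bar l}=\partial_m(\bar\square\theta-|\partial\theta|^2)$, and (5.1) follows.

**Step 2: $P$ is real on $\mathrm{Im}\,\xi$-invariant functions when the metric is a solution.** Put $\bar Pu=\overline{P\bar u}$ and $\bar\Delta_\theta=-\bar\square+\xi$. Conjugating (5.1),
$$\bar Pu=\bar\Delta_\theta^2u+\langle\rho,\partial\bar\partial u\rangle+g^{m\bar k}\,\partial_{\bar k}s_\xi\,\partial_mu. \tag{5.3}$$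
The field $V=\bar\xi-\xi=-2\sqrt{-1}\,\mathrm{Im}\,\xi$ commutes with $\bar\square$, because $\mathrm{Im}\,\xi$ is Killing, and with $\xi,\bar\xi$. Since $\Delta_\theta-\bar\Delta_\theta=V$, on functions with $Vu=0$ we have $\Delta_\theta u=\bar\Delta_\theta u$, which is again killed by $V$; so $\Delta_\theta^2u=\bar\Delta_\theta^2u$. If $s_\xi-\lambda\theta$ is constant, the last terms of (5.1) and (5.3) differ by $\lambda(\bar\xi u-\xi u)=\lambda Vu$. Therefore
$$Pu=\bar Pu\qquad\text{whenever }(\mathrm{Im}\,\xi)u=0. \tag{5.4}$$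

**Lemma 2.** Let $\omega$ be $\mu^\lambda$-cscK with respect to $\xi$. There is a torus $T\subset G$ preserving $\omega$, with $\mathrm{Im}\,\xi\in\mathfrak t$, which is maximal among compact tori in $G$.

*Proof.* Let $Q$ be the identity component of $\{g\in G:g^*\omega=\omega,\ g_*\xi=\xi\}$, a compact group. Since $[\mathrm{Im}\,\zeta,\xi]=\frac1{2i}[\zeta,\xi]$ for holomorphic $\zeta$, its Lie algebra is
$$\mathfrak q=\{\mathrm{Im}\,\partial^\sharp r:\ r\text{ a real Killing potential},\ [\partial^\sharp r,\xi]=0\}.$$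

*The centralizer of $\mathrm{Im}\,\xi$ in $\mathrm{Lie}(G)$ is $\mathfrak q+J\mathfrak q$.* The inclusion $\supset$ is clear. Let $2\,\mathrm{Re}\,Y$, $Y=\partial^\sharp u\in\mathfrak h$, commute with $\mathrm{Im}\,\xi$. The bracket is $\mathrm{Im}[Y,\xi]$, so $[Y,\xi]=0$. Then $\partial^\sharp((\mathrm{Im}\,\xi)u)=[\mathrm{Im}\,\xi,Y]=0$, so $(\mathrm{Im}\,\xi)u$ is constant, and it is zero since it has zero integral. By (5.4), $\bar Pu=Pu=0$, i.e. $P\bar u=0$. So $a=\mathrm{Re}\,u$ and $b=\mathrm{Im}\,u$ lie in $\ker D$: they are real Killing potentials invariant under $\mathrm{Im}\,\xi$, so $\partial^\sharp a,\partial^\sharp b$ commute with $\xi$. Finally $2\,\mathrm{Re}\,Y=2\,\mathrm{Re}\,\partial^\sharp a-2\,\mathrm{Im}\,\partial^\sharp b\in J\mathfrak q+\mathfrak q$.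

*Also $\mathfrak q\cap J\mathfrak q=0$:* if $\mathrm{Im}\,\partial^\sharp r=J\,\mathrm{Im}\,\partial^\sharp r'=\mathrm{Im}(\sqrt{-1}\,\partial^\sharp r')$, then $r-\sqrt{-1}\,r'$ is constant, so $r,r'$ are constant.

*Maximality.* Let $T$ be a maximal torus of $Q$. Since $\mathrm{Im}\,\xi\in\mathfrak q$ is central in $\mathfrak q$, $\mathrm{Im}\,\xi\in\mathfrak t$. Let $T'\supset T$ be a compact torus in $G$. Then $\mathfrak t'$ centralizes $\mathrm{Im}\,\xi$, so an element of $\mathfrak t'$ is $a+Jb$ with $a,b\in\mathfrak q$. For $c\in\mathfrak t$, $0=[a+Jb,c]=[a,c]+J[b,c]$, so $[a,c]=[b,c]=0$. By maximality of $T$ in $Q$, $a,b\in\mathfrak t$, hence $Jb\in\mathfrak t'$. Write $b=\mathrm{Im}\,\partial^\sharp r$; then $Jb=\mathrm{Re}\,\partial^\sharp r$ and $(Jb)r=|\partial r|^2\ge0$, so $r$ is nondecreasing along the flow $\phi_t$ of $Jb$. This flow lies in a compact torus, so $\phi_{t_j}\to\mathrm{id}$ for some $t_j\to\infty$. If $dr(x)\ne0$, then $r(\phi_{t_j}x)\ge r(\phi_1x)>r(x)$ for large $j$, contradicting $r(\phi_{t_j}x)\to r(x)$.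 So $r$ is constant, $b=0$ and $\mathfrak t'=\mathfrak t$. $\square$

**Lemma 3.** Let $\omega,\omega'$ be $\mu^\lambda$-cscK with respect to $\xi,\xi'$, $\lambda\in\mathbb R$. There is $g_1\in G$ such that $\omega$ and $g_1^*\omega'$ are invariant under a common maximal torus $T$ of $G$ with $\mathrm{Im}\,\xi\in\mathfrak t$ and $\mathrm{Im}\,(g_1^{-1})_*\xi'\in\mathfrak t$. The metric $g_1^*\omega'$ is $\mu^\lambda$-cscK with respect to $(g_1^{-1})_*\xi'$.

*Proof.* Take $T,T'$ from Lemma 2 for $\omega,\omega'$. They lie in maximal compact subgroups of $G$, which are connected and conjugate, and they are maximal tori there. Maximal tori of a compact connected group are conjugate. So $g_1^{-1}T'g_1=T$ for some $g_1\in G$. This group preserves $g_1^*\omega'$, since $(g_1^{-1}\tau g_1)^*g_1^*\omega'=g_1^*\tau^*\omega'=g_1^*\omega'$ for $\tau\in T'$, and its Lie algebra contains $\mathrm{Im}\,(g_1^{-1})_*\xi'$. The last sentence is naturality of the equation. $\square$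

## 6. A function of the phase that all invariant metrics share

We may now suppose that both metrics are $T$-invariant and both phases lie in $\mathfrak t_J$. The next aim is a function on $\mathfrak t_J$ which does not know the metric but detects the phase of any solution.

Let $\omega\in\mathcal H(X,L)$ be $T$-invariant, $\zeta\in\mathfrak t_J$, $\theta=\theta_\zeta$, $Z=\int e^\theta\omega^n$ and $v_\zeta=v_{\zeta,\omega}=e^\theta/Z$. For smooth $v>0$ with $\int v\,\omega^n=1$ put
$$E_\omega(v)=\int_X\Big(s(\omega)v+\frac{|\partial v|^2_\omega}v-\lambda v\log v\Big)\omega^n .$$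

**Lemma 4.** $W^\lambda(\zeta):=E_\omega(v_{\zeta,\omega})$ does not depend on the $T$-invariant metric $\omega\in\mathcal H(X,L)$.

*Proof.* *Rewriting.* From $0=\int\bar\square(e^\theta)\,\omega^n=\int e^\theta(\bar\square\theta-|\partial\theta|^2)\omega^n$,
$$E_\omega(v_\zeta)=Z^{-1}A-\lambda\Big(Z^{-1}\int\theta e^\theta\omega^n-\log Z\Big),\qquad A=\int(s+\bar\square\theta)e^\theta\omega^n . \tag{6.1}$$
Adding a constant $k$ to $\theta$ multiplies $Z$ and $A$ by $e^k$ and adds $k$ to both $Z^{-1}\int\theta e^\theta\omega^n$ and $\log Z$, so the value does not change. By Lemma 1, $Z$ and $\int\theta e^\theta\omega^n$ do not depend on $\omega$. It remains to treat $A$.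

*Variation of $A$.* Let $\dot\omega=i\partial\bar\partial\varphi$ with $\varphi$ real and $T$-invariant, so $\dot\theta=\zeta\varphi$. Write $\beta=\mathrm{Ric}(\omega)$, $b=\bar\square\theta$, $\psi=\bar\square\varphi$. Then $(\log\det g)^{\cdot}=-\psi$, so $\dot\beta=i\partial\bar\partial\psi$, and from $b=-\partial_j\zeta^j-\zeta\log\det g$ we get $\dot b=\zeta\psi$. Since $A=\int e^\theta(n\beta\wedge\omega^{n-1}+b\,\omega^n)$, $\dot A=I+II$ with
$$I=\int e^\theta(-\bar\square\psi+\zeta\psi)\omega^n=0$$
by (1.1), and (terms with $\omega^{n-2}$ being absent if $n=1$)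
$$II=\int e^\theta\Big[n\,\zeta\varphi\,\beta\wedge\omega^{n-1}+n(n-1)\beta\wedge i\partial\bar\partial\varphi\wedge\omega^{n-2}+b\,\zeta\varphi\,\omega^n+nb\,i\partial\bar\partial\varphi\wedge\omega^{n-1}\Big].$$

*$II=0$.* Use $i\partial\bar\partial\varphi=-d(i\partial\varphi)$, Stokes and (5.2). By type only $\bar\partial$ of the coefficient survives, and $i\bar\partial\theta=\iota_\zeta\omega$, $i\bar\partial b=\iota_\zeta\beta$:
$$\int e^\theta\beta\wedge i\partial\bar\partial\varphi\wedge\omega^{n-2}=\int e^\theta\,\iota_\zeta\omega\wedge\partial\varphi\wedge\beta\wedge\omega^{n-2},$$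
$$\int be^\theta\,i\partial\bar\partial\varphi\wedge\omega^{n-1}=\int e^\theta(b\,\iota_\zeta\omega+\iota_\zeta\beta)\wedge\partial\varphi\wedge\omega^{n-1}.$$
The forms $\partial\varphi\wedge\beta\wedge\omega^{n-1}$ and $\partial\varphi\wedge\omega^n$ are zero by degree. Contracting them with $\zeta$,
$$\zeta\varphi\,\beta\wedge\omega^{n-1}+\iota_\zeta\beta\wedge\partial\varphi\wedge\omega^{n-1}+(n-1)\,\iota_\zeta\omega\wedge\partial\varphi\wedge\beta\wedge\omega^{n-2}=0,$$
$$\zeta\varphi\,\omega^n+n\,\iota_\zeta\omega\wedge\partial\varphi\wedge\omega^{n-1}=0.$$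
So $II$ is the integral of $e^\theta$ times ($n$ times the first left side plus $b$ times the second), which is $0$. As $\mathcal H^T$ is convex, $A$ is constant on it. $\square$

**Remark 1.** If $s_\xi-\lambda\theta_\xi=c$, integrate against $e^\theta\omega^n$ and use $\int(\bar\square\theta-|\partial\theta|^2)e^\theta\omega^n=0$: $cZ=A-\lambda\int\theta e^\theta\omega^n$. So, with potentials related by $\theta\mapsto\theta+\xi\varphi$, *the constant $c$ is the same for all $T$-invariant $\mu^\lambda$-cscK metrics in $L$ with respect to the same $\xi\in\mathfrak t_J$.*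

**The sphere, and why convexity in $\zeta$ is not available.** On $\mathbb P^1$ with area $4\pi$ and parameter $\Lambda$, take $\zeta=x\,\partial^\sharp y$. Then $A=2\pi\int_{-1}^1(-\phi''-x\phi')e^{xy}dy=2\pi\big[-\phi'e^{xy}\big]_{-1}^1=4\pi\cosh x$ and $Z=2\pi I_0=4\pi\sinh x/x$, so by (6.1)
$$W^\Lambda(x)=x\coth x-\Lambda\Big(x\coth x-1-\log\frac{4\pi\sinh x}x\Big),\qquad \frac{d}{dx}W^\Lambda=-\Phi(x).$$
So the equation $\Phi=0$ of Section 2 says that $x$ is a critical point of $W^\Lambda$. A sensible plan for general $X$ is then to show that $W^\lambda$ is convex on $\mathfrak t_J$, so that it has at most one critical point. This fails for every $\Lambda<0$, already here. Indeed $\frac{d}{dx}W^\Lambda=1+\frac{|\Lambda|}x+O(xe^{-2x})$ as $x\to\infty$: it tends to $1$ from above, while the derivative of a convex function is nondecreasing and would stay at or below its limit. The term $-\lambda\int v\log v$, restricted to the family $v_\zeta$, is the culprit.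

## 7. Convexity in the density, and uniqueness of the phase

The way out is to leave the finite-dimensional family $\{v_\zeta\}$. Fix $\omega$ and let $v$ range over *all* positive densities, with their linear structure. There $v\mapsto|\partial v|^2/v$ and $v\mapsto v\log v$ are convex, so $E_\omega$ is convex for $\lambda\le0$. And the derivative of $E_\omega$ at $v_0=e^f$ in a direction $w$ with $\int w\,\omega^n=0$ is
$$\int\big(sw+2\,\mathrm{Re}\langle\partial f,\partial w\rangle-|\partial f|^2w-\lambda wf\big)\omega^n=\int w\,(s+2\bar\square f-|\partial f|^2-\lambda f)\,\omega^n .$$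
So $v_{\xi,\omega}$ is a critical point of $E_\omega$ among all densities exactly when $\omega$ is $\mu^\lambda$-cscK with respect to $\xi$. The following identity makes both remarks exact at once.

**Lemma 5.** Let $\omega$ be $\mu^\lambda$-cscK with respect to $\xi$ and $v_0=v_{\xi,\omega}$. For every smooth $v>0$ with $\int v\,\omega^n=1$,
$$E_\omega(v)-E_\omega(v_0)=\int v\,\Big|\partial\log\frac v{v_0}\Big|^2\omega^n-\lambda\int v\log\frac v{v_0}\,\omega^n .$$

*Proof.* Write $v_0=e^f$, $v=e^h$. As $f=\theta_\xi-\log Z$, there is a constant $c$ with $s+2\bar\square f-|\partial f|^2-\lambda f=c$. We have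
$$\frac{|\partial v|^2}v=v|\partial(h-f)|^2+2\,\mathrm{Re}\langle\partial f,\partial v\rangle-v|\partial f|^2,\qquad \int2\,\mathrm{Re}\langle\partial f,\partial v\rangle\,\omega^n=\int2v\,\bar\square f\,\omega^n .$$
Hence
$$E_\omega(v)=\int v|\partial(h-f)|^2\omega^n+\int v(c+\lambda f)\omega^n-\lambda\int vh\,\omega^n=c+\int v|\partial(h-f)|^2\omega^n-\lambda\int v(h-f)\,\omega^n .$$
Taking $v=v_0$ gives $E_\omega(v_0)=c$. $\square$

**Proposition 1.** Let $\lambda\le0$, and let $\omega$ be $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi\in\mathfrak t_J$. Then $W^\lambda(\zeta)>W^\lambda(\xi)$ for all $\zeta\in\mathfrak t_J\setminus\{\xi\}$.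

*Proof.* In Lemma 5 take $v=v_{\zeta,\omega}$. The first term on the right is $\ge0$. By Jensen $\int v\log(v/v_0)\,\omega^n\ge0$, so the second is $\ge0$ too. By Lemma 4 the left side is $W^\lambda(\zeta)-W^\lambda(\xi)$. If it vanishes, then $v/v_0$ is constant, so $v=v_0$, so $\theta_\zeta-\theta_\xi$ is constant and $\zeta=\xi$. $\square$

This is Theorem A(2). It also settles the phases: **if $\lambda\le 0$ and $\omega,\omega'$ are both $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi,\xi'\in\mathfrak t_J$, then $\xi=\xi'$**, since both are the unique minimizer of the same function $W^\lambda$ on $\mathfrak t_J$. The two ingredients play different roles: Lemma 5 uses one fixed metric, and Lemma 4 lets us compare two metrics.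

## 8. The same phase: linearization and a formal convexity argument

What remains is Theorem A(3), for which $\lambda\in\mathbb R$ is arbitrary. (This is known from the theory of weighted extremal metrics of Lahdili and Inoue; we give a proof from the Berman–Berndtsson theorem.) Let $T$ be a maximal torus of $G$, $\xi\in\mathfrak t_J$, and let $\omega=\omega_0$ and $\omega_1$ be $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi$. For $\varphi\in\mathcal H^T$ put $\theta_\varphi=\theta+\xi\varphi$ and
$$\mathcal G(\varphi)=-\big(s_\xi(\omega_\varphi)-\lambda\theta_\varphi-c\big)\,e^{\theta_\varphi}\omega_\varphi^n ,$$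
with $c$ the common constant of Remark 1. So $\mathcal G$ vanishes at $0$ and at the potentials of all $T$-invariant $\mu^\lambda$-cscK metrics with respect to $\xi$.

**Step 1: the derivative of $\mathcal G$.** Let $u\in\mathcal H^T$; denote the data of $\omega_u$ by $\omega,\theta,P,\rho$, and let $q=s_\xi-\lambda\theta-c$. For $T$-invariant real $h$, with $\dot\omega=i\partial\bar\partial h$ and $\dot\theta=\xi h$,
$$\dot s=-\langle\mathrm{Ric},\partial\bar\partial h\rangle-\bar\square^2h,\qquad(\bar\square\theta)^{\cdot}=\xi\bar\square h,\qquad(|\partial\theta|^2)^{\cdot}=(\xi\theta)^{\cdot}=\xi\xi h .$$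
The second is $\dot b=\zeta\psi$ from Section 6. Moreover
$$\bar\square(\xi h)=-g^{j\bar k}\nabla_j(\xi^mh_{m\bar k})=-g^{j\bar k}g^{m\bar q}\theta_{j\bar q}h_{m\bar k}+\xi\bar\square h,\quad\text{i.e.}\quad \xi\bar\square h-\bar\square\xi h=\langle\partial\bar\partial\theta,\partial\bar\partial h\rangle .$$
Therefore $\bar\Delta_\theta^2h=\bar\square^2h-2\xi\bar\square h+\langle\partial\bar\partial\theta,\partial\bar\partial h\rangle+\xi\xi h$, and
$$\dot s_\xi=-\bar\square^2h-\langle\mathrm{Ric},\partial\bar\partial h\rangle+2\xi\bar\square h-\xi\xi h=-\bar\Delta_\theta^2h-\langle\rho,\partial\bar\partial h\rangle .$$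
By (5.3), $\dot s_\xi=-\bar Ph+g^{m\bar k}\partial_{\bar k}s_\xi\,\partial_mh$, so $\dot q=-\bar Ph+g^{m\bar k}q_{\bar k}h_m$. Since $(e^\theta\omega^n)^{\cdot}=(\xi h-\bar\square h)e^\theta\omega^n$,
$$\frac{d}{d\epsilon}\Big|_0\mathcal G(u+\epsilon h)=\big[\bar Ph-g^{m\bar k}q_{\bar k}h_m-q(\xi h-\bar\square h)\big]e^\theta\omega^n . \tag{8.1}$$
If $\omega_u$ is $\mu^\lambda$-cscK with respect to $\xi$, then $q=0$ and (5.4) gives
$$\frac{d}{d\epsilon}\Big|_0\mathcal G(u+\epsilon h)=(Ph)\,e^\theta\omega^n. \tag{8.2}$$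

**Step 2: which densities are hit at a solution.** Let $\omega_u$ be $\mu^\lambda$-cscK with respect to $\xi$. We claim: for a smooth real $T$-invariant density $\nu$, the equation $(Ph)e^\theta\omega^n=\nu$ has a smooth real $T$-invariant solution $h$ iff
$$\int\nu=0\quad\text{and}\quad\int\theta_\zeta\,\nu=0\ \text{ for all }\zeta\in\mathfrak t_J. \tag{8.3}$$
First, a real $T$-invariant $r\in\ker P$ has $\partial^\sharp r$ holomorphic, and $\mathrm{Im}\,\partial^\sharp r$ is a Killing field in $\mathrm{Lie}(G)$ commuting with $T$. The closure of the group generated by $T$ and its flow is a compact connected abelian subgroup of $G$, so it equals $T$ by maximality. So the real $T$-invariant kernel is $\{\theta_\zeta:\zeta\in\mathfrak t_J\}+\mathbb R$. Now $P$ is elliptic and self-adjoint for $e^\theta\omega^n$, so a solution exists iff $\int\bar u\,\nu=0$ for all $u\in\ker P$. Since $P$ commutes with $T$ and $\nu$ is $T$-invariant, $u$ may be averaged over $T$. For $T$-invariant $u\in\ker P$, (5.4) gives $P\bar u=\overline{\bar Pu}=\overline{Pu}=0$,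 so its real and imaginary parts are in $\ker P$, and the condition is (8.3). A solution may be averaged over $T$; by (5.4) $P$ maps real $T$-invariant functions to real ones, so it may be replaced by its real part.

**Step 3: the argument one would like to give.** Along a smooth path $u_t$ in $\mathcal H^T$, apply (8.1) with $h=\dot u$. By (1.1), $\int\dot u\,q\,\bar\square\dot u\,e^\theta\omega^n=\int\big(q|\partial\dot u|^2+\dot u\,g^{m\bar k}q_{\bar k}\dot u_m+\dot u\,q\,\xi\dot u\big)e^\theta\omega^n$, so most terms cancel and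
$$\frac{d}{dt}\int\dot u\,\mathcal G(u)=\int\big(\ddot u-|\partial\dot u|^2\big)\mathcal G(u)+\int|D\dot u|^2e^\theta\omega^n .$$
On a smooth *geodesic*, $\ddot u=|\partial\dot u|^2_{\omega_u}$, the quantity $\int\dot u\,\mathcal G(u)$ is nondecreasing. If $\mathcal G$ vanishes at both ends, $D\dot u=0$ for all $t$, so each $\partial^\sharp\dot u$ is holomorphic. That would essentially finish the proof. An example of a smooth geodesic: let $\zeta\in\mathfrak t_J$, let $\sigma_{t\zeta}$ be the time-$t$ flow of $2\,\mathrm{Re}\,\zeta$, and choose $u_t$ with $u_0=0$, $\dot u_t=2\theta_\zeta\circ\sigma_{t\zeta}$. Then $\omega_{u_t}=\sigma_{t\zeta}^*\omega$ by (4.1), and both $\ddot u$ and $|\partial\dot u|^2_{\omega_u}$ equal $4|\partial\theta_\zeta|^2\circ\sigma_{t\zeta}$.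

The argument stops at one point: the geodesics supplied by Chen's theorem only have bounded $\partial\bar\partial u$, their $\omega_{u_t}$ may degenerate, and $D\dot u$ has no meaning. So we need (a) the monotonicity without smoothness, stated next, and (b) a way to use it when the equality case cannot be read off.

**Proposition 2.** For smooth $u_0,u_1\in\mathcal H^T$ and the weak geodesic $u_t$ joining them, $\displaystyle\int\dot u_1\,\mathcal G(u_1)\ \ge\ \int\dot u_0\,\mathcal G(u_0)$.

Sections 9 and 10 prove this. Section 11 deals with (b).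

## 9. Weak geodesics and the K-energy

Let $(Y,\omega_Y)$ be compact Kähler of dimension $N$; we shall use $Y=X$ and a fibre bundle $Y$ with fibre $X$. For a smooth real $u$ write $\omega_u=\omega_Y+i\partial\bar\partial u$. Let $\Sigma=\{\tau\in\mathbb C:0<\mathrm{Re}\,\tau<1\}/2\pi i\mathbb Z$ and $t=\mathrm{Re}\,\tau$. For a path $u_t$ put $U(\tau,x)=u_{\mathrm{Re}\,\tau}(x)$. Then
$$\omega_Y+i\partial\bar\partial U=\omega_u+\tfrac i2(\partial\dot u\wedge d\bar\tau+d\tau\wedge\bar\partial\dot u)+\tfrac14\ddot u\,i\,d\tau\wedge d\bar\tau .$$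
In the $(N+1)$-st power only two terms survive. The square of the middle form is $-\frac14\cdot2\,\partial\dot u\wedge d\bar\tau\wedge d\tau\wedge\bar\partial\dot u=\frac12\partial\dot u\wedge\bar\partial\dot u\wedge d\tau\wedge d\bar\tau=-\frac12(i\partial\dot u\wedge\bar\partial\dot u)\wedge(i\,d\tau\wedge d\bar\tau)$. Together with $N\,i\partial\dot u\wedge\bar\partial\dot u\wedge\omega_u^{N-1}=|\partial\dot u|^2\omega_u^N$ this gives
$$(\omega_Y+i\partial\bar\partial U)^{N+1}=\tfrac{N+1}4\big(\ddot u-|\partial\dot u|^2_{\omega_u}\big)\,\omega_u^N\wedge i\,d\tau\wedge d\bar\tau . \tag{9.1}$$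

**Chen's theorem.** For smooth Kähler potentials $u_0,u_1$ and $\varepsilon>0$ there is a unique smooth path $u_t^\varepsilon$ of Kähler potentials with these endpoints and $(\ddot u-|\partial\dot u|^2_{\omega_u})\omega_u^N=\varepsilon\,\omega_Y^N$. As $\varepsilon\to0$ it converges in $C^{1,\alpha}(Y\times[0,1])$ to the weak geodesic $u_t$, for which $U$ satisfies $\omega_Y+i\partial\bar\partial U\ge0$ with bounded coefficients on $\Sigma\times Y$ and $(\omega_Y+i\partial\bar\partial U)^{N+1}=0$.

**Step 1: comparison and uniqueness.** Let $U,V$ be bounded $\omega_Y$-psh functions on $\Sigma\times Y$ with $(\omega_Y+i\partial\bar\partial U)^{N+1}=0$ and $\liminf(U-V)\ge0$ at the boundary. Then $U\ge V$. Indeed, for $M\ge\sup|V|$ and $0<\delta<1$ put $V_\delta=(1-\delta)V+\delta(t^2-1-M)\le V$. Since $i\partial\bar\partial t^2=\frac12i\,d\tau\wedge d\bar\tau$, $(\omega_Y+i\partial\bar\partial V_\delta)^{N+1}\ge\delta^{N+1}(\omega_Y+\frac12i\,d\tau\wedge d\bar\tau)^{N+1}$. The comparison principle gives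
$$\int_{\{U<V_\delta\}}(\omega_Y+i\partial\bar\partial V_\delta)^{N+1}\le\int_{\{U<V_\delta\}}(\omega_Y+i\partial\bar\partial U)^{N+1}=0 .$$
So $\{U<V_\delta\}$ has Lebesgue measure zero, and $U\ge V_\delta$ everywhere because both functions are quasi-psh. Let $\delta\to0$. In particular, $U$ is the unique bounded $\omega_Y$-psh solution with the given continuous boundary values. If $u_0,u_1\in\mathcal H^T$ (on $X$), then $u_t^\varepsilon$ and $u_t$ are $T$-invariant, by uniqueness.

**Step 2: elementary bounds.** The map $t\mapsto u_t(x)$ is convex, since $U(\cdot,x)$ is subharmonic and depends only on $\mathrm{Re}\,\tau$. If the endpoints change by at most $\delta$ in sup norm, so does $u_t$: compare $U$ with $V-\delta$ and conversely. Let $a=\sup|u_1-u_0|$. The functions $u_0-at$ and $u_1-a(1-t)$ are $\omega_Y$-psh and lie below $u_t$ at both ends, so they lie below $u_t$; this gives $\dot u_0\ge-a$ and $\dot u_1\le a$. Convexity gives $\dot u_0\le u_1-u_0\le a$ and $\dot u_1\ge u_1-u_0\ge-a$. So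
$$|\dot u_0|,\ |\dot u_1|\le\sup|u_1-u_0| . \tag{9.2}$$

**Step 3: conserved quantities.** Let $u_0,u_1\in\mathcal H^T$ on $X$, let $m$ be a tuple of Hamiltonians of fields $\zeta_a\in\mathfrak t_J$, and $w$ a smooth function of $m$. Then
$$\int\dot u_0\,w(m^{u_0})\,\omega_{u_0}^n=\int\dot u_1\,w(m^{u_1})\,\omega_{u_1}^n . \tag{9.3}$$
Along a smooth path in $\mathcal H^T$, $\int\dot u\,w\,\bar\square\dot u\,\omega_u^n=\int(w|\partial\dot u|^2+\dot u\sum_aw_a\zeta_a\dot u)\omega_u^n$, so $\frac d{dt}\int\dot u\,w(m^u)\omega_u^n=\int w(m^u)(\ddot u-|\partial\dot u|^2)\omega_u^n$. For $u^\varepsilon$ this is $\varepsilon\int w(m^u)\omega^n=O(\varepsilon)$, since $m^u$ has fixed image. Let $\varepsilon\to0$; $\dot u_0^\varepsilon,\dot u_1^\varepsilon$ converge uniformly.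

**Step 4: the K-energy.** Let $\bar s$ be the mean of the scalar curvature in the class of $\omega_Y$. For $u$ with $\omega_u\ge0$ with bounded coefficients put
$$\mathcal M(u)=\int\log\frac{\omega_u^N}{\omega_Y^N}\,\omega_u^N+\frac{\bar s}{N+1}\sum_{j=0}^N\int u\,\omega_u^j\wedge\omega_Y^{N-j}-\sum_{j=0}^{N-1}\int u\,\mathrm{Ric}(\omega_Y)\wedge\omega_u^j\wedge\omega_Y^{N-1-j}.$$

**Berman–Berndtsson theorem.** If $u_t$ is the weak geodesic joining smooth Kähler potentials $u_0,u_1$, then $t\mapsto\mathcal M(u_t)$ is continuous and convex on $[0,1]$.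

**Lemma 6 (slope inequality).** $\displaystyle\lim_{t\to0^+}\frac{\mathcal M(u_t)-\mathcal M(u_0)}t\ \ge\ -\int\dot u_0\,\big(s(\omega_{u_0})-\bar s\big)\,\omega_{u_0}^N.$

*Proof.* The limit exists in $[-\infty,\infty)$ by convexity. As $t\to0$, $u_t\to u_0$ and $(u_t-u_0)/t\to\dot u_0$ uniformly, and by Bedford–Taylor all mixed products $\omega_{u_t}^j\wedge\omega_{u_0}^k$ converge weakly to $\omega_{u_0}^{j+k}$.

*Second and third terms.* We need
$$\sum_{j=0}^N\int(u\,\omega_u^j-v\,\omega_v^j)\wedge\omega_Y^{N-j}=\sum_{j=0}^N\int(u-v)\,\omega_u^j\wedge\omega_v^{N-j}. \tag{9.4}$$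
Let $u$ move linearly. Integrating by parts, $\int u\,i\partial\bar\partial\dot u\wedge\omega_u^{j-1}\wedge\omega_Y^{N-j}=\int\dot u(\omega_u-\omega_Y)\wedge\omega_u^{j-1}\wedge\omega_Y^{N-j}$. So the derivative of $\sum_j\int u\,\omega_u^j\wedge\omega_Y^{N-j}$ is
$$\sum_j\int\dot u\,\omega_u^j\wedge\omega_Y^{N-j}+\sum_jj\int\dot u\,(\omega_u^j\wedge\omega_Y^{N-j}-\omega_u^{j-1}\wedge\omega_Y^{N-j+1})=(N+1)\int\dot u\,\omega_u^N .$$
Integrate from $v$ to $u$ along the segment and use $\binom Nj\int_0^1t^j(1-t)^{N-j}dt=\frac1{N+1}$; this is (9.4). The same computation with the closed form $\mathrm{Ric}(\omega_Y)$ and $N-1$ in place of $N$ gives the analogous formula. Hence the difference quotients of the second and third terms converge to $\bar s\int\dot u_0\,\omega_{u_0}^N$ and $-N\int\dot u_0\,\mathrm{Ric}(\omega_Y)\wedge\omega_{u_0}^{N-1}$.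

*Entropy.* Put $F=\log(\omega_{u_0}^N/\omega_Y^N)$, a smooth function. By convexity of $x\log x$ and equality of total masses,
$$\int\log\frac{\omega_{u_t}^N}{\omega_Y^N}\,\omega_{u_t}^N-\int F\,\omega_{u_0}^N\ge\int F(\omega_{u_t}^N-\omega_{u_0}^N)=\int(u_t-u_0)\,i\partial\bar\partial F\wedge\sum_{j=0}^{N-1}\omega_{u_t}^j\wedge\omega_{u_0}^{N-1-j}.$$
Divided by $t$, the right side tends to $N\int\dot u_0\,i\partial\bar\partial F\wedge\omega_{u_0}^{N-1}$, and $i\partial\bar\partial F=\mathrm{Ric}(\omega_Y)-\mathrm{Ric}(\omega_{u_0})$. Adding the three contributions and using $N\,\mathrm{Ric}(\omega_{u_0})\wedge\omega_{u_0}^{N-1}=s(\omega_{u_0})\omega_{u_0}^N$ gives the claim. $\square$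

Apply the lemma also to $u_{1-t}$, whose initial derivative is $-\dot u_1$: the left derivative of $\mathcal M(u_t)$ at $1$ is at most $-\int\dot u_1(s(\omega_{u_1})-\bar s)\omega_{u_1}^N$. Since the right derivative at $0$ is at most the left derivative at $1$,
$$\int\dot u_0\,\big(s(\omega_{u_0})-\bar s\big)\,\omega_{u_0}^N\ \ge\ \int\dot u_1\,\big(s(\omega_{u_1})-\bar s\big)\,\omega_{u_1}^N . \tag{9.5}$$

For $\xi=0$ this is Proposition 2: then $\theta$ is constant, we normalize $\theta=0$, and we add (9.3) with $w$ constant. For $\xi\ne0$ the weight $e^\theta$ must be produced from an unweighted statement.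

## 10. Producing the weight $e^\theta$ from a bundle over projective spaces

The idea: $e^\theta=\lim_{d\to\infty}(1+\theta/d)^d$, and a factor such as $(1+\theta/d)^d$ is the fibre volume density of a suitable metric on a bundle with fibre $X$ over $\mathbb P^d$. So we apply (9.5) on the bundle and let $d\to\infty$. We now prove Proposition 2 for $\xi\ne0$.

**Step 1: coordinates on the torus.** Let $T=(S^1)^r$ with $2\pi$-periodic generators $K_a=-2\,\mathrm{Im}\,\xi_a$, $\xi_a\in\mathfrak t_J$, and let $m_a$ be Hamiltonians of $\xi_a$ for $\omega$. Write $\xi=\sum r_a\xi_a$; changing signs of some $K_a$, we may assume $r_a\ge0$. Let $I=\{a:r_a>0\}$, which is nonempty, and normalize $\theta=\sum_Ir_am_a$. Changing $\theta$ by a constant and adjusting $c$ multiplies $\mathcal G$ by a positive constant, so this is harmless. Below, indices $a,e$ run over $I$.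

Let $\rho_a(e^h)=\exp(h\xi_a)$ be the time-1 flow of $2\,\mathrm{Re}(h\xi_a)$. Since $2\,\mathrm{Re}(\sqrt{-1}\,t\,\xi_a)=tK_a$ is $2\pi$-periodic in $t$, this is a holomorphic $\mathbb C^*$-action. These actions commute; let $\rho$ be the resulting action of $(\mathbb C^*)^I$. For $\eta\in\mathbb R^I$ let $\sigma_\eta=\exp(\sum\eta_a\xi_a)$. Then $\rho(g)$ is $\sigma_{\log|g|}$ composed with an element of $T$, where $\log|g|=(\log|g_a|)_a$.

**Step 2: potentials for $\sigma_\eta^*\omega$.** Define $f_\eta$ by $f_0=0$, $\partial_{\eta_a}f_\eta=2m_a\circ\sigma_\eta$. This is integrable: by $T$-invariance $(2\,\mathrm{Re}\,\xi_e)m_a=2\xi_em_a$, so $\partial_{\eta_e}(2m_a\circ\sigma_\eta)=4(\xi_em_a)\circ\sigma_\eta$, and $\xi_em_a=g^{j\bar k}\partial_{\bar k}m_e\,\partial_jm_a$ is real, hence symmetric in $a,e$. So $f_\eta$ is smooth in $(\eta,x)$ and $T$-invariant. Differentiating in $\eta$ (with (4.1) for the second identity),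
$$f_{\eta+\eta'}=f_\eta\circ\sigma_{\eta'}+f_{\eta'},\qquad \sigma_\eta^*\omega=\omega+i\partial\bar\partial f_\eta . \tag{10.1}$$

**Step 3: the bundle and lifted functions.** Let $B=\prod_{a\in I}\mathbb P^d$, let $\omega_a$ be the Fubini–Study form in $2\pi c_1(\mathcal O(1))$ on the $a$-th factor, so $\mathrm{Ric}(\omega_a)=(d+1)\omega_a$, and let $H_a$ be the pullback of $\mathcal O(1)$ with the metric of curvature form $\omega_a$. For a local holomorphic frame $e_\alpha=(e_{a,\alpha})_a$ over $U_\alpha\subset B$ write $|e_{a,\alpha}|^2=e^{-\psi_{a,\alpha}}$, so $i\partial\bar\partial\psi_{a,\alpha}=\omega_a$, and put $\eta_\alpha=\frac12(\psi_{a,\alpha})_a$. If $e_\beta=g_{\beta\alpha}e_\alpha$, then $\eta_\alpha=\eta_\beta+\log|g_{\beta\alpha}|$. Glue the $U_\alpha\times X$, for all local frames, by $(p,x)_\alpha\sim(p,\rho(g_{\beta\alpha}(p))x)_\beta$. This gives a compact complex manifold $Y\to B$ with fibre $X$ and $N=\dim Y=n+d|I|$. (For $X=\mathbb P^1$ with its rotation and $d=1$, $Y$ is the $\mathbb P^1$-bundle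 over $\mathbb P^1$ associated with $\mathcal O(1)$, i.e. the blow-up of $\mathbb P^2$ in a point.) A $T$-invariant function $\varphi$ on $X$ lifts to
$$\varphi^Y(p,x)_\alpha=\varphi(\sigma_{\eta_\alpha(p)}x),$$
which is well defined since $\varphi(\sigma_{\eta_\beta}\rho(g_{\beta\alpha})x)=\varphi(\sigma_{\eta_\beta+\log|g_{\beta\alpha}|}x)$. With $c_a=d/r_a$ set
$$\omega_Y=\omega+i\partial\bar\partial\big(f_{\eta_\alpha(p)}(x)\big)+\sum_Ic_a\omega_a\qquad\text{on }U_\alpha\times X .$$

**Step 4: $\omega_Y$ is well defined.** For holomorphic $g:U\to(\mathbb C^*)^I$ let $\Gamma(p,x)=\rho(g(p))x$. We claim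
$$\Gamma^*\omega=\omega+i\partial\bar\partial\big(f_{\log|g(p)|}(x)\big). \tag{10.2}$$
Given this with $g=g_{\beta\alpha}$, the $\beta$-expression pulls back to the $\alpha$-expression, because $f_{\log|g|}(x)+f_{\eta_\beta}(\sigma_{\log|g|}x)=f_{\eta_\alpha}(x)$ by (10.1).

We prove (10.2) at $(p_0,x)$. Write $g=g(p_0)\tilde g$, so $\Gamma=\rho(g(p_0))\circ\tilde\Gamma$ and, with $\kappa=\log|g(p_0)|$, $\Gamma^*\omega=\tilde\Gamma^*(\sigma_\kappa^*\omega)=\tilde\Gamma^*\omega+i\partial\bar\partial(f_\kappa\circ\tilde\Gamma)$. By $T$-invariance $f_\kappa\circ\tilde\Gamma=f_\kappa\circ\sigma_{\log|\tilde g|}$, so by (10.1) the claim for $\tilde g$ at $(p_0,x)$ implies it for $g$. So let $g=e^h$ with $h(p_0)=0$. At $(p_0,x)$, $\Gamma^*dz^j=dz^j+\sum_a\xi_a^jdh_a$, hence, using $g_{j\bar k}\xi_a^jd\bar z^k=\bar\partial m_a$,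
$$\Gamma^*\omega=\omega+\sum_a\big(i\,dh_a\wedge\bar\partial m_a+i\,\partial m_a\wedge d\bar h_a\big)+i\sum_{a,e}(\xi_am_e)\,dh_a\wedge d\bar h_e .$$
On the other side, $f_\eta=2\sum\eta_am_a+2\sum\eta_a\eta_e\,\xi_em_a+O(|\eta|^3)$ with $\eta=\mathrm{Re}\,h$. At $h=0$ the linear term contributes $i\partial\bar\partial((h_a+\bar h_a)m_a)=i\,dh_a\wedge\bar\partial m_a+i\,\partial m_a\wedge d\bar h_a$. The quadratic term contributes $4\sum(\xi_em_a)\,i\partial\eta_a\wedge\bar\partial\eta_e=i\sum(\xi_em_a)\,dh_a\wedge d\bar h_e$, and the cubic remainder contributes nothing. The two sides agree.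

**Step 5: adapted frames.** Multiplying a frame by exponentials of holomorphic functions, we can arrange at any $p_0\in B$ that $\psi_a(p_0)=0$, $d\psi_a(p_0)=0$. Then $\eta(p_0)=0$, $d\eta(p_0)=0$, $i\partial\bar\partial\eta_a(p_0)=\frac12\omega_a$, so for any smooth $F(\eta,x)$
$$i\partial\bar\partial\big[F(\eta(p),x)\big]=i\partial\bar\partial_xF(0,x)+\tfrac12\sum_I\partial_{\eta_a}F(0,x)\,\omega_a\qquad\text{at }(p_0,x), \tag{10.3}$$
and the same holds if $F$ also depends on $\tau$, with $i\partial\bar\partial$ taken in $(\tau,x)$ on the right. Applied to $f_\eta$, for which $f_0=0$ and $\partial_{\eta_a}f=2m_a$ at $0$, it gives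
$$\omega_Y=\omega+\sum_I(c_a+m_a)\,\omega_a\qquad\text{at }(p_0,x), \tag{10.4}$$
which is positive for $d$ large. So $\omega_Y$ is a Kähler form.

The function $f_\eta+\varphi\circ\sigma_\eta-\varphi$ vanishes at $\eta=0$ and has derivatives $2(m_a+\xi_a\varphi)\circ\sigma_\eta=2m_a^\varphi\circ\sigma_\eta$. So it is the function $f_\eta$ belonging to $\omega_\varphi$ and $m^\varphi$, and
$$\omega_Y+i\partial\bar\partial\varphi^Y=(\omega_\varphi)_Y .$$
This is Kähler for all $\varphi\in\mathcal H^T$, with the same $d$, because $m^\varphi$ has fixed image.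

**Step 6: the lift of a geodesic is a geodesic.** For $U(\tau,x)$ smooth and $T$-invariant in $x$, put $U^Y(\tau,p,x)=U(\tau,\sigma_{\eta(p)}x)$. By (10.3), over $p_0$ in an adapted frame,
$$\omega_Y+i\partial\bar\partial U^Y=(\omega+i\partial\bar\partial U)+\sum_I(c_a+m_a+\xi_aU)\,\omega_a .$$
For $U^\varepsilon(\tau,x)=u^\varepsilon_{\mathrm{Re}\,\tau}(x)$, (9.1) on $X$ gives $(\omega+i\partial\bar\partial U^\varepsilon)^{n+1}=\frac{(n+1)\varepsilon}4\omega^n\wedge i\,d\tau\wedge d\bar\tau$. Since also $\omega_{u^\varepsilon}>0$, $\omega+i\partial\bar\partial U^\varepsilon>0$. So $U^{\varepsilon,Y}$ is smooth, $\omega_Y+i\partial\bar\partial U^{\varepsilon,Y}>0$, and, comparing binomial coefficients ($\binom{N+1}{n+1}/\binom Nn=\frac{N+1}{n+1}$),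
$$(\omega_Y+i\partial\bar\partial U^{\varepsilon,Y})^{N+1}=\frac{(N+1)\varepsilon}4\Big(\prod_I\frac{(c_a+m_a^{u^\varepsilon})^d}{(c_a+m_a)^d}\Big)^{Y}\omega_Y^N\wedge i\,d\tau\wedge d\bar\tau=O(\varepsilon).$$
As $\varepsilon\to0$, $U^{\varepsilon,Y}\to U^Y$ uniformly. So $U^Y$ is a bounded $\omega_Y$-psh function, $(\omega_Y+i\partial\bar\partial U^Y)^{N+1}=0$ by Bedford–Taylor, and its boundary values are $u_0^Y,u_1^Y$. By uniqueness (Section 9, Step 1), $u_t^Y$ is the weak geodesic in $Y$ joining $u_0^Y$ and $u_1^Y$. Its $t$-derivative is $(\dot u_t)^Y$.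

**Step 7: volume on $Y$.** Put $v_d(m)=\prod_I(1+r_am_a/d)^d$, a constant multiple of $\prod_I(c_a+m_a)^d$. In any frame, at $(p,x)$ and with $\eta=\eta_\alpha(p)$,
$$\omega_Y^N=\mathrm{const}\cdot v_d(m\circ\sigma_\eta)\,(\sigma_\eta^*\omega)^n\wedge\prod_I\omega_a^d . \tag{10.5}$$
To see this, let $e_\beta=ge_\alpha$ be adapted at $p$, so $\log|g(p)|=\eta$. In the chart $\beta$ over $p$, (10.4) gives $\omega_Y^N=\mathrm{const}\cdot v_d(m)\,\omega^n\wedge\prod\omega_a^d$. Pull this back by $(p',x)\mapsto(p',\rho(g(p'))x)$. The form $\prod\omega_a^d$ is unchanged and has top degree in the base directions, so only the restriction of the pullback of $\omega^n$ to the fibre over $p$ matters. That is $(\rho(g(p))^*\omega)^n=(\sigma_\eta^*\omega)^n$ by $T$-invariance; likewise $m\circ\rho(g(p))=m\circ\sigma_\eta$. Substituting $\sigma_\eta x$ for $x$ in the fibres, for $T$-invariant $f,F$,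
$$\int_Yf^YF^Y\,\omega_Y^N=C_d\int_XfF\,v_d(m)\,\omega^n,\qquad C_d>0\ \text{depending only on }d,\ (r_a)_{a\in I},\ n . \tag{10.6}$$

**Step 8: scalar curvature of $Y$.** In a frame adapted at $p_0$, by (10.5) the logarithm of the density of $\omega_Y^N$ in local coordinates $(p,x)$ is, up to a constant,
$$\log v_d(m\circ\sigma_{\eta(p)})(x)+\ell(\eta(p),x)+\sum_I\log\det\omega_a(p),$$
where $\ell(\eta,\cdot)$ is the log-density of $(\sigma_\eta^*\omega)^n$. At $\eta=0$, $\partial_{\eta_a}\log v_d(m\circ\sigma_\eta)=2\xi_a\log v_d$ and $\partial_{\eta_a}\ell=\mathcal L_{2\mathrm{Re}\,\xi_a}\omega^n/\omega^n=-2\bar\square m_a$. Apply $-i\partial\bar\partial$ and (10.3):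
$$\mathrm{Ric}(\omega_Y)=\mathrm{Ric}(\omega)-i\partial\bar\partial\log v_d+\sum_I\big(\bar\square m_a-\xi_a\log v_d+d+1\big)\,\omega_a\qquad\text{at }(p_0,x).$$
Write $\partial_a$ for $\partial/\partial m_a$; then $\partial_a\log v_d=\frac d{c_a+m_a}$. Taking the trace with respect to (10.4), where each $\omega_a$ has $d$ directions,
$$s(\omega_Y)=\Big(s+\bar\square\log v_d+\sum_a\partial_a\log v_d\,(\bar\square m_a-\xi_a\log v_d)+\kappa_d(m)\Big)^Y,\qquad \kappa_d=\sum_I\frac{d(d+1)}{c_a+m_a}.$$
By the chain rule, with $g(\partial m_a,\bar\partial m_e)=g^{j\bar k}\partial_jm_a\,\partial_{\bar k}m_e$,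
$$\sum_a\partial_a\log v_d\,\bar\square m_a=\bar\square\log v_d+\sum_{a,e}(\partial_a\partial_e\log v_d)\,g(\partial m_a,\bar\partial m_e),\qquad \sum_a\partial_a\log v_d\,\xi_a\log v_d=|\partial\log v_d|^2 .$$
Hence $s(\omega_Y)=(S_d+\kappa_d(m))^Y$ with
$$S_d=s+2\bar\square\log v_d-|\partial\log v_d|^2+\sum_{a,e}(\partial_a\partial_e\log v_d)\,g(\partial m_a,\bar\partial m_e).$$

**Step 9: let $d\to\infty$.** Steps 7 and 8 apply to $(\omega_{u_0})_Y$ and $(\omega_{u_1})_Y$ with the same constants. Apply (9.5) on $Y$ to the geodesic $u_t^Y$, convert by (10.6), divide by $C_d$, and remove the terms $(\kappa_d(m)-\bar s)v_d(m)$ by (9.3):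
$$\int\dot u_0\,S_d(\omega_{u_0})\,v_d(m^{u_0})\,\omega_{u_0}^n\ \ge\ \int\dot u_1\,S_d(\omega_{u_1})\,v_d(m^{u_1})\,\omega_{u_1}^n .$$
On the compact image of $m$, $\log v_d\to\sum r_am_a$ smoothly as $d\to\infty$. So $v_d\to e^\theta$, the second derivatives $\partial_a\partial_e\log v_d$ tend to $0$, and $S_d\to s+2\bar\square\theta-|\partial\theta|^2=s_\xi$, uniformly at both endpoints. Hence
$$\int\dot u_0\,s_\xi(\omega_{u_0})\,e^{\theta_{u_0}}\omega_{u_0}^n\ \ge\ \int\dot u_1\,s_\xi(\omega_{u_1})\,e^{\theta_{u_1}}\omega_{u_1}^n .$$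
Subtracting (9.3) with $w=(\lambda\theta+c)e^\theta$ and recalling the minus sign in $\mathcal G$, we obtain Proposition 2. $\square$

## 11. Perturbing one endpoint: proof of Theorem A(3)

Applied directly to the two solutions, Proposition 2 says $0\ge0$. The remedy is to move one endpoint slightly so that $\mathcal G$ becomes a small multiple of a chosen density. By (8.3) that density must be orthogonal to the Hamiltonians, and we first use the freedom of $\exp(J\mathfrak t)$ to arrange this.

**Step 1: choose a good point in the orbit of $\omega_1$.** For $\zeta\in\mathfrak t_J$ let $\sigma_\zeta$ be the time-1 flow of $2\,\mathrm{Re}\,\zeta$; these commute and lie in $\exp(J\mathfrak t)$. Let $\theta_\zeta^1$ be the $\omega_1$-potential of $\zeta$ with $\int\theta^1_\zeta\,\omega_1^n=0$, and $\omega_1=\omega_0+i\partial\bar\partial u_1$ with $u_1$ $T$-invariant. As for $f_\eta$ in Section 10, there is a smooth family $u(\zeta)$ with $\sigma_\zeta^*\omega_1=\omega_0+i\partial\bar\partial u(\zeta)$, $u(0)=u_1$, and derivative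 $2\theta^1_{\zeta'}\circ\sigma_\zeta$ in direction $\zeta'$. Along lines in direction $\zeta'$ its second derivative is $4|\partial\theta^1_{\zeta'}|^2_{\omega_1}\circ\sigma_\zeta\ge0$. So $\tilde F(\zeta)=\int u(\zeta)\,\omega_0^n$ is convex on $\mathfrak t_J$.

*$\tilde F$ tends to infinity along rays.* Suppose $\tilde F(t\zeta)$ is bounded above for $t\ge0$. For $\omega_0$-psh functions $\sup u\le(\int\omega_0^n)^{-1}\int u\,\omega_0^n+C$ with a uniform $C$, so $\sup_Xu(t\zeta)$ is bounded above. For each $x$, $t\mapsto u(t\zeta)(x)$ is convex on $[0,\infty)$ and bounded above, hence nonincreasing, so $\theta^1_\zeta\circ\sigma_{t\zeta}\le0$ and $\theta^1_\zeta\le0$. Since it has mean zero, $\theta^1_\zeta=0$ and $\zeta=0$. So for $\zeta\neq0$ the convex function $t\mapsto\tilde F(t\zeta)$ tends to $\infty$.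

*A minimum exists.* The closed convex set $\{\tilde F\le\tilde F(0)\}$ contains $0$ and no ray from $0$. If it were unbounded, a limit of directions of points going to infinity would span such a ray, by convexity and closedness. So it is compact, and $\tilde F$ has a minimum $\zeta_*$. There $\int\theta^1_{\zeta'}\circ\sigma_{\zeta_*}\,\omega_0^n=0$, while $\int(\theta^1_{\zeta'}\circ\sigma_{\zeta_*})\,\sigma_{\zeta_*}^*\omega_1^n=\int\theta^1_{\zeta'}\,\omega_1^n=0$. So
$$\int\vartheta\,\big(\omega_0^n-\sigma_{\zeta_*}^*\omega_1^n\big)=0\qquad\text{for all }\vartheta=\theta^1_{\zeta'}\circ\sigma_{\zeta_*},\ \zeta'\in\mathfrak t_J . \tag{11.1}$$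
Since $\sigma_{\zeta_*}$ fixes $\zeta'$, these $\vartheta$ are Hamiltonians of the $\zeta'$ with respect to $\sigma_{\zeta_*}^*\omega_1$. Replace $\omega_1$ by $\sigma_{\zeta_*}^*\omega_1$: it is still $T$-invariant and $\mu^\lambda$-cscK with respect to $\xi$. Let $u_1$ now be its potential, and $u_0=0$.

**Step 2: perturb.** The density $-(\omega_0^n-\omega_1^n)$ has integral zero and, by (11.1), is orthogonal to all Hamiltonians for $\omega_1$. By (8.3) there is a smooth real $T$-invariant $h_1$ with $(P_1h_1)\,e^{\theta_1}\omega_1^n=-(\omega_0^n-\omega_1^n)$, where $P_1,\theta_1$ belong to $\omega_1$. Put $u_1^\epsilon=u_1+\epsilon h_1$ for small $\epsilon>0$. By (8.2),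
$$\mathcal G(u_1^\epsilon)=-\epsilon\,\big(\omega_0^n-\omega_{u_1^\epsilon}^n\big)+O(\epsilon^2),\qquad \mathcal G(u_0)=0 .$$

**Step 3: compare slopes.** Let $u_t^\epsilon$ be the weak geodesic from $u_0=0$ to $u_1^\epsilon$. By (9.2) $|\dot u_0^\epsilon|,|\dot u_1^\epsilon|\le C$. Proposition 2 gives $\int\dot u_1^\epsilon\,\mathcal G(u_1^\epsilon)\ge0$, i.e. $\int\dot u_1^\epsilon(\omega_0^n-\omega_{u_1^\epsilon}^n)\le C\epsilon$. By (9.3) with $w=1$, $\int\dot u_1^\epsilon\,\omega_{u_1^\epsilon}^n=\int\dot u_0^\epsilon\,\omega_0^n$. Therefore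
$$\int(\dot u_1^\epsilon-\dot u_0^\epsilon)\,\omega_0^n\le C\epsilon . \tag{11.2}$$

**Step 4: the geodesic is a straight segment.** Convexity in $t$ gives $u_t^\epsilon\ge u_0+t\dot u_0^\epsilon$ and $u_t^\epsilon\ge u_1^\epsilon-(1-t)\dot u_1^\epsilon$. Take $(1-t)$ times the first plus $t$ times the second:
$$0\le(1-t)u_0+tu_1^\epsilon-u_t^\epsilon\le t(1-t)(\dot u_1^\epsilon-\dot u_0^\epsilon).$$
Integrate against $\omega_0^n$, use (11.2) and let $\epsilon\to0$. By the Lipschitz dependence in Section 9, Step 2, $u_t^\epsilon\to u_t$ uniformly, where $u_t$ is the weak geodesic from $u_0$ to $u_1$. The nonnegative continuous function $(1-t)u_0+tu_1-u_t$ has integral zero, so $u_t=tf$ with $f=u_1$ smooth.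

**Step 5: conclude.** Now $\omega_{tf}=(1-t)\omega_0+t\omega_1>0$, so the path is smooth and (9.1) applies with $\ddot u=0$:
$$0=(\omega+i\partial\bar\partial U)^{n+1}=-\tfrac{n+1}4\,|\partial f|^2_{\omega_{tf}}\,\omega_{tf}^n\wedge i\,d\tau\wedge d\bar\tau .$$
So $\partial f=0$, $f$ is constant, and $\omega_1=\omega_0$ after the replacement in Step 1. For the original $\omega_1$ this says $\sigma_{\zeta_*}^*\omega_1=\omega_0$ with $\sigma_{\zeta_*}\in\exp(J\mathfrak t)$. This proves Theorem A(3). $\square$

## 12. Two metrics with two phases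

**Proof of Theorem A(1).** Let $\lambda\le0$ and let $\omega,\omega'\in\mathcal H(X,L)$ be $\mu^\lambda$-cscK with respect to $\xi,\xi'$. By Lemma 3 there is $g_1\in G$ such that $\omega$ and $g_1^*\omega'$ are invariant under a common maximal torus $T$ of $G$, with phases $\xi$ and $(g_1^{-1})_*\xi'$ in $\mathfrak t_J$. By Proposition 1 these phases are equal: $\xi=(g_1^{-1})_*\xi'$. By Theorem A(3) there is $\sigma\in\exp(J\mathfrak t)\subset G$ with $\sigma^*(g_1^*\omega')=\omega$. Hence $\omega'=g^*\omega$ with $g=(g_1\sigma)^{-1}\in G$. Since $\sigma$ commutes with $T$, it fixes $\xi$, so $\xi'=(g_1)_*\xi=(g_1\sigma)_*\xi=(g^{-1})_*\xi$. As $G\subset\mathrm{Aut}(X,L)$, the conjecture holds. $\square$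

**End of the proof of Theorem B.** For $\lambda\le0$ uniqueness holds for all $(X,L)$ by Theorem A(1). For $\lambda>0$ it fails on $\mathbb P^1$ with $\int_XL=4\pi k$, $k>2/\lambda$, by Section 2. So $\{\lambda\le0\}$ is exactly the set of $\lambda$ for which uniqueness holds for all $(X,L)$. $\square$
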